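\title{A Corson compact space with a two-valued Borel measure that is not Radon}

\begin{abstract}
We construct in ZFC a Corson compact space $K$ of cardinality at most $\mathfrak c$ that carries a $\{0,1\}$-valued Borel probability measure which is not Radon. The space is hereditarily metalindel\"of, and under Martin's Axiom it has no discrete subset of measurable cardinality. Hence, under $\mathrm{MA}+\neg\mathrm{CH}$, a compact hereditarily metalindel\"of space without discrete subsets of measurable cardinality need not be a Radon space. The points of $K$ are the cliques of a graph on the countable closed subsets of a stationary, co-stationary set $S\subset\omega_1$. The measure comes from a $\sigma$-ideal defined by genericity over countable elementary submodels and from its Fubini powers.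
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Hausdorff and all measures are countably additive. A finite Borel measure $\mu$ on a space $X$ is \emph{Radon} if $\mu(B)=\sup\{\mu(C):C\subset B,\ C\text{ compact}\}$ for every Borel set $B$, and $X$ is a \emph{Radon space} if every finite Borel measure on $X$ is Radon. A cardinal $\kappa$ is \emph{measurable}, always in the measure-theoretic sense, if there is a probability measure defined on all subsets of $\kappa$ that vanishes on singletons. We consider the condition
\begin{itemize}
\item[$(*)$] $X$ contains no discrete subset of measurable cardinality.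
\end{itemize}
Every Radon space has $(*)$ (Remark~\ref{rem:star}), and the question is which covering properties make $(*)$ sufficient for compact spaces.

A family of sets is \emph{point-countable} (\emph{point-finite}) if every point lies in only countably (finitely) many of its members. A space is \emph{metalindel\"of} if every open cover has a point-countable open refinement. It is \emph{weakly $\theta$-refinable} if every open cover has an open refinement $\bigcup_{n\in\omega}\mathcal G_n$ such that for each point there is an $n$ for which the point lies in at least one and in only finitely many members of $\mathcal G_n$. It is \emph{CCC} if every disjoint family of nonempty open sets is countable, and \emph{locally CCC} if every point has a CCC neighborhood. A space has a property \emph{hereditarily} if all its subspaces have it. MA is Martin's Axiom, recalled in Section~\ref{sec:MA}, CH is the continuum hypothesis, and $\mathfrak c=2^{\omega}$. The following three results are known.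
\begin{itemize}
\item[(A)] A compact space with $(*)$ that is hereditarily weakly $\theta$-refinable is a Radon space.
\item[(B)] Under $\mathrm{MA}+\neg\mathrm{CH}$, every compact, hereditarily metalindel\"of, locally CCC space is hereditarily paracompact. Paracompact spaces are weakly $\theta$-refinable (a locally finite refinement is point-finite), so by (A) every such space with $(*)$ is Radon.
\item[(C)] Under CH there are compact spaces with $(*)$ that are hereditarily metalindel\"of and CCC but not Radon.
\end{itemize}
Thus (A) covers a finiteness condition on open covers, (C) shows that under CH it cannot be replaced by point-countability, and (B) shows that $\mathrm{MA}+\neg\mathrm{CH}$ removes all locally CCC counterexamples. The following problem, posed in \cite{CR}, asks whether $\mathrm{MA}+\neg\mathrm{CH}$ removes all counterexamples.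

\medskip
\noindent\textbf{Problem.} \emph{Assume $\mathrm{MA}+\neg\mathrm{CH}$. Is every compact hereditarily metalindel\"of space with $(*)$ a Radon space?}
\medskip

The answer is no. We identify subsets of a set $T$ with their characteristic functions, that is, with points of the compact space $2^T$. A compact space is \emph{Corson compact} if it is homeomorphic to a subspace of some $\mathbb R^{\Gamma}$ all of whose points have countably many nonzero coordinates; in particular, a closed subspace of $2^T$ that consists of countable sets is Corson compact.

\begin{theorem}[ZFC]\label{thm:main}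
There are a set $T$ and a closed subspace $K\subset 2^T$ consisting of countable subsets of $T$ (so $K$ is Corson compact) such that $|K|\le\mathfrak c$, $K$ is hereditarily metalindel\"of, and $K$ carries a $\{0,1\}$-valued Borel probability measure $\mu$ that is not Radon.
\end{theorem}

\begin{theorem}\label{thm:star}
If no cardinal $\le\mathfrak c$ is measurable, in particular under MA with or without CH, then $K$ has $(*)$. In that case $K$ is a compact hereditarily metalindel\"of space with $(*)$ that is not Radon. Hence the answer to the Problem is negative.
\end{theorem}

Martin's Axiom enters only through the fact that it leaves no measurable cardinal below or at $\mathfrak c$, and the proofs of these two theorems do not use (A), (B) or (C). The last result, which is not needed for the answer, gives an atomless example and describes how the Radon property can fail under $\mathrm{MA}+\neg\mathrm{CH}$.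

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] \textup{(ZFC)} The space $K\times2^\omega$ is Corson compact, hereditarily metalindel\"of, of cardinality $\le\mathfrak c$, and carries an atomless Borel probability measure that is not Radon.
\item[(b)] \textup{($\mathrm{MA}+\neg\mathrm{CH}$)} Let $L$ be compact and hereditarily metalindel\"of, and let $\mu$ be a finite Borel measure on $L$. Then there is a closed hereditarily Lindel\"of set $Z\subset L$ such that $\mu(\,\cdot\cap Z)$ is Radon and $\mu$ vanishes on all compact subsets of $L\setminus Z$. Hence $L$ is Radon if and only if no nonzero finite Borel measure on an open set $U\subset L$ vanishes on all compact subsets of $U$.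
\end{itemize}
\end{theorem}

Section~\ref{sec:ideals} translates a two-valued counterexample into a combinatorial requirement on a $\sigma$-ideal. Section~\ref{sec:models} recalls elementary submodels, and Section~\ref{sec:meta} uses them to show that the covering property comes for free. Sections~\ref{sec:space} and~\ref{sec:ideal} define the space and the ideal and prove the simplest case of the main construction (Proposition~\ref{prop:level1}). Sections~\ref{sec:fubini} and~\ref{sec:measure} extend it to all open sets and prove Theorem~\ref{thm:main}. Theorems~\ref{thm:star} and~\ref{thm:supp} are proved in Sections~\ref{sec:MA} and~\ref{sec:supp}.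

\section{From measures to ideals}\label{sec:ideals}

A \emph{club} is a closed unbounded subset of $\omega_1$; a countable intersection of clubs is a club. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club. We use two textbook facts. There is a stationary set whose complement is stationary. The pressing-down lemma holds: if $S$ is stationary and $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary subset of $S$. We write $(\gamma,\zeta]=\{\xi:\gamma<\xi\le\zeta\}$ for ordinals.

\begin{remark}[$(*)$ is necessary]\label{rem:star}
Let $D\subset X$ be discrete and let $m$ be a probability on all subsets of $D$ vanishing on singletons. If $U_d$ is open with $U_d\cap D=\{d\}$, then $U_d\cap\overline D\subset\overline{U_d\cap D}=\{d\}$, so $D=\overline D\cap\bigcup_dU_d$ is Borel. The Borel measure $B\mapsto m(B\cap D)$ gives $D$ measure $1$, while compact subsets of $D$ are finite and have measure $0$. So $X$ is not Radon.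
\end{remark}

\begin{example}[a covering property is needed]\label{ex:club}
The sets $B\subset\omega_1+1$ such that $B$ or its complement contains a club form a $\sigma$-algebra. It contains every closed set, because the trace of a closed set on $\omega_1$ is a club or is bounded. Giving measure $1$ to the Borel sets that contain a club, and $0$ to the others, defines a Borel probability on the compact space $\omega_1+1$. The open set $\omega_1$ has measure $1$, and its compact subsets are bounded and have measure $0$. So $\omega_1+1$ is not Radon, although it has $(*)$ when no cardinal $\le\omega_1$ is measurable, as under MA (Lemma~\ref{lem:MA}). The subspace $\omega_1$ is not metalindel\"of. Indeed, let $\mathcal R$ be a cover of $\omega_1$ by bounded open sets, and for $\alpha>0$ choose $f(\alpha)<\alpha$ and $R_\alpha\in\mathcal R$ with $(f(\alpha),\alpha]\subset R_\alpha$. If $f=\gamma$ on the stationary set $S$, then $\gamma+1\in R_\alpha$ for all $\alpha\in S$, and countably many bounded sets cannot contain $S$; so $\gamma+1$ lies in uncountably many members of $\mathcal R$.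
\end{example}

Now let $\mu$ be a $\{0,1\}$-valued Borel probability on a compact space $X$. By compactness $X$ is not covered by null open sets, so there is a point $x_0$ all of whose open neighborhoods have measure $1$. Every other point has an open neighborhood disjoint from one of these, hence null. If $\mu$ is not Radon, it is not the point mass at $x_0$, so the open set $U=X\setminus\{x_0\}$ has measure $1$ and is covered by a family $\{V_t:t\in T\}$ of distinct nonempty null open sets. Put $V_B=\bigcup_{t\in B}V_t$ for $B\subset T$. Everything depends on how the sets $V_t$ overlap.

\emph{Disjoint families.} If the $V_t$ are disjoint, then $B\mapsto\mu(V_B)$ is a probability on all subsets of $T$ vanishing on singletons, and one point from each $V_t$ gives a discrete set of cardinality $|T|$. This is what $(*)$ forbids.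

\emph{Point-finite families.} In general, $\mathcal I_\mu=\{A\subset T:\mu(V_A)=0\}$ is a $\sigma$-ideal that contains the singletons and not $T$. If $B_k\notin\mathcal I_\mu$ for $k\in\omega$ and $A\in\mathcal I_\mu$, then $\bigcap_kV_{B_k}\setminus V_A$ has measure $1$, so it contains a point $y$, and
\begin{equation}\label{eq:req}
x=\{t\in T:y\in V_t\}\ \text{ meets every }B_k\text{ and misses }A .
\end{equation}
If the family is point-finite, then $x$ is finite, so there is no infinite disjoint family of sets outside $\mathcal I_\mu$. Then some $B\notin\mathcal I_\mu$ cannot be split into two sets outside $\mathcal I_\mu$, since otherwise repeated splitting gives such a family. The function that is $0$ on the subsets of $B$ in $\mathcal I_\mu$ and $1$ on the others is then a measure, and $|B|$ is measurable.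

\emph{Point-countable families.} If $X$ is hereditarily metalindel\"of, the family can be taken point-countable. One may guess that a measurable cardinal appears again, all the more since under $\mathrm{MA}+\neg\mathrm{CH}$ a measure that vanishes on the compact subsets of an open set is the only possible obstacle, by Theorem~\ref{thm:supp}(b). But the argument breaks down: a countable $x$ can meet infinitely many disjoint sets.

We therefore reverse the analysis. We look for a set $T$ with $|T|\le\mathfrak c$, a $\sigma$-ideal $\mathcal I$ on $T$, and a closed family $K\subset2^T$ of countable sets such that for all $B_k\notin\mathcal I$ and $A\in\mathcal I$ some $x\in K$ is as in \eqref{eq:req}. The sets $V_t=\{x\in K:t\in x\}$ will be null, and $x_0=\emptyset$. To make $K$ closed we let it be the family of all cliques of a graph on $T$. The graph must have few edges, so that all cliques are countable, and many edges, so that a clique passes through any countably many sets outside $\mathcal I$.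

\section{Elementary submodels}\label{sec:models}

For a regular cardinal $\theta>\omega_1$, let $H(\theta)$ be the set of all sets whose transitive closure has cardinality less than $\theta$. Every set belongs to $H(\theta)$ for all large $\theta$. Subsets of elements of $H(\theta)$, and sequences of length less than $\theta$ of elements of $H(\theta)$, belong to $H(\theta)$. We write $M\prec H(\theta)$ if $M$ is an elementary submodel of $(H(\theta),\in)$. We use elementarity in the following forms.
\begin{itemize}
\item[(E1)] If $H(\theta)$ satisfies $\exists y\,\varphi(y,a_1,\dots,a_n)$ with $a_1,\dots,a_n\in M$, then a witness $y$ can be found in $M$. Applied to the negation, this says that if $\varphi(y,a_1,\dots,a_n)$ holds in $H(\theta)$ for all $y\in M$, then it holds for all $y\in H(\theta)$. Moreover, every object definable in $H(\theta)$ from elements of $M$ lies in $M$; examples are the natural numbers, $\omega$, $\omega_1$, every finite subset of $M$, and $f(a)$ for a function $f\in M$ and $a\in M$ in its domain.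
\item[(E2)] Every countable $Q\in M$ is a subset of $M$: if $Q\neq\emptyset$, then $M$ contains a surjection $e:\omega\to Q$ and hence each $e(n)$. In particular $M\cap\omega_1$ is an initial segment of $\omega_1$. If $M$ is countable, then $\delta_M=M\cap\omega_1$ is a countable ordinal, and an ordinal $\zeta<\omega_1$ lies in $M$ if and only if $\zeta<\delta_M$.
\item[(E3)] (L\"owenheim--Skolem.) For $N\prec H(\theta)$ or $N=H(\theta)$, fix Skolem functions for $N$. The closure of $Y\subset N$ under them is an elementary submodel of $H(\theta)$ of cardinality at most $|Y|+\omega$. The union of a chain of elementary submodels is an elementary submodel.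
\end{itemize}
All statements to which we apply (E1) quantify only over objects of $H(\theta)$, and they have the same meaning in $H(\theta)$ as in the universe.

\section{Compact families of countable sets}\label{sec:meta}

\begin{proposition}\label{prop:meta}
If $W$ is a set and $X\subset2^W$ is closed and consists of countable sets, then $X$ is hereditarily metalindel\"of.
\end{proposition}

Both hypotheses are needed. The map $\alpha\mapsto\{\xi:\xi<\alpha\}$ embeds $\omega_1+1$ into $2^{\omega_1}$. Its image is closed and has one uncountable member, and the image of $\omega_1$ consists of countable sets and is not closed. By Example~\ref{ex:club}, neither is hereditarily metalindel\"of.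

For finite $F,G\subset W$ put $[F;G]=\{x\in X:F\subset x,\ x\cap G=\emptyset\}$; these clopen sets form a base of $X$. A point $x$ has only countably many finite subsets $F$, but it is disjoint from most finite sets $G$, and this is the obstacle to point-countability. The remedy is to filter $W$ by its traces on elementary submodels and to show that $x$ can enter the open set described at a new level only if $x$ itself has an element at that level. This happens at countably many levels only.

Fix a family $\mathcal U$ of open subsets of $X$ and a regular $\theta>\omega_1$ with $W,X,\mathcal U\in H(\theta)$. Let $\mathcal H$ be the set of pairs $(F,G)$ of finite subsets of $W$ such that $[F;G]$ is contained in a member of $\mathcal U$, and for $A\subset W$ let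
\[
U_A=\bigcup\{[F;G]:(F,G)\in\mathcal H,\ F,G\subset A\}.
\]
Then $U_W=\bigcup\mathcal U$.

\begin{lemma}\label{lem:reflect}
Let $W,X,\mathcal U\in M\prec H(\theta)$ and $A=W\cap M\subset A'\subset W$. If $x\in U_{A'}$ and $x\cap(A'\setminus A)=\emptyset$, then $x\in U_A$.
\end{lemma}

\begin{proof}
Let $x\in[F;G]$ with $(F,G)\in\mathcal H$ and $F,G\subset A'$. Then $F\subset x\cap A'\subset A$. Put $G_1=G\cap A$, $H=G\setminus A$ and $k=|H|$. If $k=0$, then $x\in U_A$. Let $k\ge1$ and suppose that $x\notin U_A$. The sets $F$, $G_1$ and $\mathcal H$ lie in $M$ by (E1). We copy $H$ uncountably many times.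

For a countable $Q\subset W$ consider the statement: there is $H'\subset W$ with $|H'|=k$, $H'\cap Q=\emptyset$ and $(F,G_1\cup H')\in\mathcal H$. If $Q\in M$, then $Q\subset W\cap M=A$ by (E2), so $H'=H$ is a witness. The parameters $F,G_1,k,\mathcal H,W$ are in $M$, so by (E1) the statement holds for every countable $Q\subset W$. Applying it recursively to $Q=\bigcup_{\eta<\xi}H_\eta$, we get pairwise disjoint $k$-element sets $H_\xi\subset W$ $(\xi<\omega_1)$ with $(F,G_1\cup H_\xi)\in\mathcal H$. By (E1) there is such a sequence in $M$.

For $\xi\in M\cap\omega_1$ we have $H_\xi\in M$, so $H_\xi\subset A$ by (E2), and $[F;G_1\cup H_\xi]\subset U_A$. Since $x\notin U_A$, $F\subset x$ and $x\cap G_1=\emptyset$, the point $x$ meets $H_\xi$. Hence for every finite $\Delta\subset\omega_1$ with $\Delta\in M$ some $y\in X$, namely $x$, meets $H_\xi$ for all $\xi\in\Delta$. By (E1) the same holds for every finite $\Delta\subset\omega_1$. So the clopen sets $\{y\in X:y\cap H_\xi\ne\emptyset\}$, $\xi<\omega_1$, have the finite intersection property, and by compactness some $y\in X$ meets all $H_\xi$. These sets are disjoint, so $y$ is uncountable, a contradiction.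
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:meta}]
Call a family of open subsets of $X$ \emph{fine} if it is point-countable and each member lies in a member of $\mathcal U$. It suffices to find, for arbitrary $\mathcal U$, a fine family with union $\bigcup\mathcal U$. Indeed, an open cover of a subspace $Y$ is the family of traces on $Y$ of some $\mathcal U$, and the traces on $Y$ of the fine family form a point-countable open refinement.

We show by induction on $|N|$ that if $W,X,\mathcal U\in N\prec H(\theta)$, then there is a fine family with union $U_{W\cap N}$. A model $N\supset W$ then gives the result. If $N$ is countable, take the countably many sets $[F;G]$ with $(F,G)\in\mathcal H$ and $F,G\subset W\cap N$.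

Let $|N|=\kappa>\omega$. Enumerate $N$ in order type $\kappa$, and let $N_\alpha$ be the closure under Skolem functions for $N$ of $\{W,X,\mathcal U\}$ and the first $\alpha$ elements. By (E3), $(N_\alpha)_{\alpha<\kappa}$ is an increasing chain of elementary submodels of $H(\theta)$ with union $N$, with $N_\alpha=\bigcup_{\beta<\alpha}N_\beta$ for limit $\alpha$, and with $|N_\alpha|\le|\alpha|+\omega<\kappa$. Let $A_\alpha=W\cap N_\alpha$, let $\mathcal R_\alpha$ be a fine family with union $U_{A_\alpha}$, and let $Y_\alpha$ be the open set $\{y\in X:y\cap(A_{\alpha+1}\setminus A_\alpha)\ne\emptyset\}$. Put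
\[
\mathcal R=\mathcal R_0\cup\bigcup_{\alpha<\kappa}\{R\cap Y_\alpha:R\in\mathcal R_{\alpha+1}\}.
\]
The members of $\mathcal R$ are open, lie in members of $\mathcal U$, and are contained in $U_{W\cap N}$. A point $y$ is countable and the sets $A_{\alpha+1}\setminus A_\alpha$ are disjoint, so $y\in Y_\alpha$ for only countably many $\alpha$; as each $\mathcal R_\alpha$ is point-countable, so is $\mathcal R$. Finally let $x\in U_{W\cap N}$. Since the sets $F,G$ are finite and the chain is continuous, there is a least $\beta$ with $x\in U_{A_\beta}$, and $\beta$ is not a limit. If $\beta=0$, then $x$ is covered by $\mathcal R_0$. If $\beta=\alpha+1$, then $x\notin U_{A_\alpha}$, so $x\in Y_\alpha$ by Lemma~\ref{lem:reflect} with $M=N_\alpha$ and $A'=A_{\alpha+1}$; and $x\in R$ for some $R\in\mathcal R_{\alpha+1}$. So $\mathcal R$ covers $U_{W\cap N}$.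
\end{proof}

\section{The space}\label{sec:space}

Fix a stationary set $S\subset\omega_1\setminus\{0\}$ such that $\omega_1\setminus S$ is stationary. Let $T$ be the set of nonempty countable closed subsets $t$ of $\omega_1$ with $t\subset S$. Each $t\in T$ has a maximum $\rho(t)>0$, which we call its \emph{height}. We have $|T|\le\omega_1^{\omega}=\mathfrak c$. Write $p\le t$, and call $t$ an \emph{extension} of $p$, if $p=t\cap(\rho(p)+1)$. This is a partial order.

The elements of $T$ are countable approximations to a club inside $S$. No such club exists, and for this reason chains in $(T,\le)$ are countable. The first candidate for $K$ is the family of these chains, but comparability in $\le$ gives too few edges: if $p$ and $q$ have no common extension, then no chain meets both $\{t:t\ge p\}$ and $\{t:t\ge q\}$, and both sets will be outside our ideal (Lemma~\ref{lem:ideal}(b)). We therefore require agreement with $s$ only on a final interval below the height of $s$: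
\[
s\lhd t\iff\rho(s)\in t,\ \ \rho(s)<\rho(t),\ \text{ and }\ t\cap(\gamma,\rho(s)]=s\cap(\gamma,\rho(s)]\ \text{ for some }\gamma<\rho(s).
\]
If the last equality holds for $\gamma$, it holds for all larger $\gamma<\rho(s)$. A proper extension $t$ of $s$ satisfies $s\lhd t$. The relation $\lhd$ is not transitive: for $\alpha<\beta<\zeta$ in $S$ we have $\{\alpha\}\lhd\{\alpha,\beta\}\lhd\{\beta,\zeta\}$, where the second relation is witnessed by $\gamma=\alpha$, but $\alpha\notin\{\beta,\zeta\}$.

Let $K$ be the set of all $x\subset T$ such that $s\lhd t$ or $t\lhd s$ for any two distinct $s,t\in x$. If $x\notin K$, this is witnessed by a pair $s,t\in x$, and all sets containing $s$ and $t$ are outside $K$. So $K$ is closed in $2^T$, hence compact. Subsets of members of $K$ are in $K$, and so are $\emptyset$ and all singletons. On each $x\in K$ the map $\rho$ is injective, and $s\lhd t$ whenever $s,t\in x$ and $\rho(s)<\rho(t)$.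

\begin{lemma}\label{lem:ctble}
Every $x\in K$ is countable. Hence $|K|\le\mathfrak c^{\omega}=\mathfrak c$.
\end{lemma}

\begin{proof}
Suppose that $x$ is uncountable. Then $\rho[x]\subset S$ is uncountable, hence unbounded in $\omega_1$. Let $\beta<\omega_1$ be a limit point of $\rho[x]$, and choose $t\in x$ with $\rho(t)>\beta$. Every $s\in x$ with $\rho(s)<\rho(t)$ satisfies $s\lhd t$, so $\rho(s)\in t$. Thus $\beta$ is a limit point of the closed set $t$, and $\beta\in t\subset S$. So the closure of $\rho[x]$ is a club contained in $S$, which contradicts the stationarity of $\omega_1\setminus S$.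
\end{proof}

This is the only use of the stationarity of $\omega_1\setminus S$, and it cannot be avoided: for a club $C\subset S$ the set $\{C\cap(\alpha+1):\alpha\in C\}$ would be an uncountable member of $K$. The proof uses only the clauses $\rho(s)\in t$ and $\rho(s)<\rho(t)$; the agreement clause is the substitute for transitivity in Lemma~\ref{lem:trans}.

As in Section~\ref{sec:meta}, $[F;G]=\{x\in K:F\subset x,\ x\cap G=\emptyset\}$ for finite $F,G\subset T$. For $s\in T$ and finite $P\subset T$ put
\[
T(s)=\{t\in T:s\lhd t\},\qquad T(P)=\bigcap_{s\in P}T(s),\qquad T(\emptyset)=T .
\]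
If $P\in K$ and $w\in T(P)$, then $P\cup\{w\}\in K$ and $w$ is its highest element. For $B\subset T$ let $V_B$ be the open set $\{x\in K:x\cap B\neq\emptyset\}$, and let $V_t=V_{\{t\}}$.

\section{An ideal on $T$}\label{sec:ideal}

We build cliques from the bottom up. When an element $s$ is added, each set $B\notin\mathcal I$ that is still to be met shrinks to $B\cap T(s)$, and this must again be outside $\mathcal I$. The ideal of the sets $A$ with $\rho[A]$ nonstationary does not have this property: for $B=\{\{\alpha\}:\alpha\in S\}$ the set $\rho[B]=S$ is stationary, but $B\cap T(s)=\emptyset$ for all $s$. The ideal must disregard elements of $T$ that are special in any way, and genericity over a countable model makes this precise.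

Fix a regular $\theta>2^{\mathfrak c}$. A \emph{model} is a countable $N\prec H(\theta)$ with $S,T\in N$. A set $D\subset T$ is \emph{dense} if every $p\in T$ has an extension in $D$. An element $t\in T$ is \emph{$N$-generic} if $\rho(t)=\delta_N$ and for every dense $D\in N$ there is $p\in D\cap N$ with $p\le t$.

\begin{definition}
A set $A\subset T$ belongs to $\mathcal I$ if there is $a\in H(\theta)$ such that $A$ contains no $t$ that is $N$-generic for a model $N\ni a$. We then say that $a$ \emph{witnesses} $A\in\mathcal I$. Subsets of $T$ not in $\mathcal I$ are \emph{positive}.
\end{definition}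

So $B$ is positive if and only if for every $a\in H(\theta)$ there are a model $N\ni a$ and an $N$-generic $t\in B$.

\begin{lemma}\label{lem:ideal}
\begin{itemize}
\item[(a)] $\mathcal I$ is a $\sigma$-ideal, and $\{t:\rho(t)\le\zeta\}\in\mathcal I$ for every $\zeta<\omega_1$. In particular singletons are in $\mathcal I$.
\item[(b)] For every $p\in T$ the set $\{t:t\ge p\}$ is positive. In particular $T\notin\mathcal I$.
\item[(c)] If $B$ is positive and $f:B\to\omega_1$ satisfies $f(t)<\rho(t)$ for all $t\in B$, then $f^{-1}(\gamma)$ is positive for some $\gamma$.
\item[(d)] If $B$ is positive, there is $\gamma(B)<\omega_1$ such that $B\cap T(s)$ is positive for all $s\in T$ with $\rho(s)>\gamma(B)$.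
\end{itemize}
\end{lemma}

\begin{proof}
(a) A witness for $A$ is a witness for every subset of $A$. If $a_n$ witnesses $A_n\in\mathcal I$, then $(a_n)_{n\in\omega}$ witnesses $\bigcup_nA_n\in\mathcal I$, since a model containing the sequence contains each $a_n$. The ordinal $\zeta$ witnesses $\{t:\rho(t)\le\zeta\}\in\mathcal I$, because $\zeta\in N$ implies $\delta_N>\zeta$.

(b) Let $a\in H(\theta)$. By (E3) there is an increasing chain $(N_\alpha)_{\alpha<\omega_1}$ of models, with unions at limits, such that $a,p\in N_0$ and $\delta_{N_\alpha}\in N_{\alpha+1}$. The map $\alpha\mapsto\delta_{N_\alpha}$ is strictly increasing and continuous, so its range is a club. As $S$ is stationary, there is a model $N\ni a,p$ with $\delta_N\in S$. Let $D_n$ $(n\in\omega)$ list the dense sets that belong to $N$. Put $p_0=p$, and given $p_n\in N\cap T$ use (E1) to choose $p_{n+1}\ge p_n$ in $D_n\cap N$. Each $\rho(p_n)$ is in $N$, hence below $\delta_N$. For $\zeta<\delta_N$ the set $\{q\in T:\rho(q)>\zeta\}$ is in $N$, and it is dense, because $q\cup\{\sigma\}\ge q$ for any $\sigma\in S$ above $\rho(q)$ and $\zeta$. So it is one of the $D_n$, and therefore $\sup_n\rho(p_n)=\delta_N$. Let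 $t=\bigcup_np_n\cup\{\delta_N\}$. Then $t\subset S$ and $t\cap(\rho(p_n)+1)=p_n$ for all $n$. A limit point of $t$ below $\delta_N$ is a limit point of some $p_n$, so $t$ is closed. Thus $t\in T$, $t\ge p_n$ for all $n$, and $t$ is an $N$-generic extension of $p$.

(c) Otherwise let $a_\gamma$ witness $f^{-1}(\gamma)\in\mathcal I$ for $\gamma<\omega_1$, and let $a=(a_\gamma)_{\gamma<\omega_1}\in H(\theta)$. Take a model $N\ni a$ and an $N$-generic $t\in B$. Then $\gamma=f(t)<\rho(t)=\delta_N$, so $\gamma\in N$ and $a_\gamma\in N$. But $t\in f^{-1}(\gamma)$, which contradicts the choice of $a_\gamma$.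

(d) We first find $p$ such that $B$ is large above every extension of $p$, and then graft the top part of $s$ onto $p$. Call $q\in T$ \emph{good} if for every $a\in H(\theta)$ there are a model $N\ni a,q$ and an $N$-generic $t\in B$ with $t\ge q$. Let $D$ be the set of $q$ that are not good, and for $q\in D$ let $a_q$ be a parameter for which goodness fails. Suppose that $D$ is dense. Since $|D|\le\mathfrak c<\theta$, we have $a=(D,(a_q)_{q\in D})\in H(\theta)$. Take a model $N\ni a$ and an $N$-generic $t\in B$. As $D\in N$, there is $q\in D\cap N$ with $q\le t$. Then $a_q,q\in N$, which contradicts the choice of $a_q$. So $D$ is not dense, and there is $p$ all of whose extensions are good.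

Let $\gamma(B)=\rho(p)$, let $\rho(s)>\rho(p)$, and put $p'=p\cup\bigl(s\cap(\rho(p),\rho(s)]\bigr)$. This is a union of two closed subsets of $S$, so $p'\in T$; moreover $p'\ge p$ and $\rho(p')=\rho(s)$. So $p'$ is good. Given $a$, take a model $N\ni a,p'$ and an $N$-generic $t\in B$ with $t\ge p'$. Then $\rho(s)=\rho(p')<\delta_N=\rho(t)$, $\rho(s)\in p'\subset t$, and
\[
t\cap(\rho(p),\rho(s)]=p'\cap(\rho(p),\rho(s)]=s\cap(\rho(p),\rho(s)].
\]
Hence $s\lhd t$, that is, $t\in B\cap T(s)$. As $a$ was arbitrary, $B\cap T(s)$ is positive.
\end{proof}

The stationarity of $S$ is used only in (b). If $S$ missed a club $C$, then $C$ would witness $T\in\mathcal I$: for a model $N\ni C$ the set $C\cap N$ is unbounded in $\delta_N$ by (E1), so $\delta_N\in C$ is not the height of any $t\in T$. Part (c) is the pressing-down lemma for $\mathcal I$. Part (d) is where $\lhd$ improves on $\le$: the element $s$ is arbitrary below $\rho(p)$.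

We can now meet the requirement of Section~\ref{sec:ideals}. For two positive sets $B_0,B_1$ this takes one step: by (a) there is $v_0\in B_0$ with $\rho(v_0)>\gamma(B_1)$, by (d) there is $v_1\in B_1\cap T(v_0)$, and $\{v_0,v_1\}\in K$. For countably many sets we repeat this step and protect all of them at once.

\begin{proposition}\label{prop:level1}
If $B_k\subset T$ $(k\in\omega)$ are positive and $A\in\mathcal I$, then some $x\in K$ meets every $B_k$ and misses $A$.
\end{proposition}

\begin{proof}
We choose $v_k\in B_k\setminus A$ so that $P_k=\{v_0,\dots,v_{k-1}\}\in K$ and $B_j\cap T(P_k)$ is positive for all $j$. This holds for $P_0=\emptyset$. Given $P_k$, let $\zeta=\sup_j\gamma(B_j\cap T(P_k))<\omega_1$. The positive set $B_k\cap T(P_k)$ is not contained in $A\cup\{t:\rho(t)\le\zeta\}\in\mathcal I$; let $v_k$ be an element outside it. Then $P_{k+1}\in K$, and $B_j\cap T(P_{k+1})=B_j\cap T(P_k)\cap T(v_k)$ is positive by Lemma~\ref{lem:ideal}(d). Any two elements of $x=\bigcup_kP_k$ lie in one $P_k$, so $x\in K$.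
\end{proof}

In other words $\bigcap_kV_{B_k}\setminus V_A\neq\emptyset$, which is the consistency needed to give measure $1$ to $V_B$ for positive $B$ and measure $0$ to $V_A$ for $A\in\mathcal I$. A Borel measure has to decide every open set, that is, every union of sets $[F;G]$. So we need a notion of largeness for families of finite sets $F\in K$, and we must handle the forbidden sets $G$.

\section{Fubini powers of the ideal}\label{sec:fubini}

Let $K_n$ be the set of $n$-element members of $K$; thus $K_0=\{\emptyset\}$. For $F\in K_n$ with $n\ge1$ let $\min F$ be the element of least height. For $E\subset K_n$ and $R\in K$ with $|R|\le n$, the \emph{section} $E_R$ is the set of all $F'\in K_{n-|R|}$ such that $R\cup F'\in E$ and all elements of $F'$ are higher than all elements of $R$. We write $E_w=E_{\{w\}}$. Then $E_\emptyset=E$; if $|R|=n$, then $E_R=\{\emptyset\}$ for $R\in E$ and $E_R=\emptyset$ otherwise. If $|R|<n$, $R\cup\{w\}\in K$ and $w$ is higher than all elements of $R$, then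
\begin{equation}\label{eq:sec}
(E_R)_w=E_{R\cup\{w\}},
\end{equation}
since both sides consist of the $F''\in K_{n-|R|-1}$ whose elements are higher than $w$ and which satisfy $R\cup\{w\}\cup F''\in E$.

We define by recursion on $n$ when $E\subset K_n$ is \emph{positive}. A set $E\subset K_0$ is positive if $E=\{\emptyset\}$. For $n\ge1$, let
\[
\pi E=\{w\in T:E_w\text{ is positive}\},
\]
and call $E$ positive if $\pi E\notin\mathcal I$. Otherwise $E$ is \emph{null}. For $n=1$ we have $\pi E=\{w:\{w\}\in E\}$, so we recover $\mathcal I$. For $n=2$, $E$ is positive if for positively many $v_1$ there are positively many $v_2$ higher than $v_1$ with $\{v_1,v_2\}\in E$.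

\begin{lemma}\label{lem:sigma}
The null subsets of $K_n$ form a $\sigma$-ideal. In particular $\emptyset$ is null, so positive sets are nonempty.
\end{lemma}

\begin{proof}
For $n=0$ the only null set is $\emptyset$. Let $n\ge1$. We have $\emptyset_w=\emptyset$, $E\subset E'$ implies $E_w\subset E'_w$, and $(\bigcup_kE^k)_w=\bigcup_kE^k_w$. By the induction hypothesis $\pi\emptyset=\emptyset$, $\pi E\subset\pi E'$, and $\pi(\bigcup_kE^k)=\bigcup_k\pi E^k$. Now use Lemma~\ref{lem:ideal}(a).
\end{proof}

Consider the step of Proposition~\ref{prop:level1} for a positive $E\subset K_2$. An element $s$ has already been chosen, and we want $\{v_1,v_2\}\in E$ with $s\lhd v_1$ and $s\lhd v_2$. We can arrange $s\lhd v_1$ as before, by keeping $\pi E\cap T(s)$ positive. For $v_2$ this fails: it comes from the section $E_{v_1}$, which is known only after $s$ and $v_1$ are fixed, and nothing makes $\rho(s)$ exceed the bound of Lemma~\ref{lem:ideal}(d) for $\pi(E_{v_1})$. Nor does $s\lhd v_1\lhd v_2$ imply $s\lhd v_2$. But $v_2$ agrees with $v_1$ on an interval $(\gamma,\rho(v_1)]$, and the implication does hold if $\rho(s)>\gamma$. Since $\gamma$ is below the height of $\min\{v_1,v_2\}$,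 pressing down makes $\gamma$ constant on a positive subset of $E$ before the construction starts, and then we use only elements $s$ higher than this constant. The next two lemmas carry this out.

\begin{lemma}\label{lem:press}
Let $n\ge1$, let $E\subset K_n$ be positive, and let $f:E\to\omega_1$ satisfy $f(F)<\rho(\min F)$ for all $F\in E$. Then $E^\gamma=\{F\in E:f(F)=\gamma\}$ is positive for some $\gamma$.
\end{lemma}

\begin{proof}
Let $w\in\pi E$. For $F'\in E_w$ we have $\min(\{w\}\cup F')=w$, so $f(\{w\}\cup F')<\rho(w)$. Hence the positive set $E_w$ is the union of the countably many sets $(E^\gamma)_w$ with $\gamma<\rho(w)$, and by Lemma~\ref{lem:sigma} there is $\gamma_w<\rho(w)$ with $w\in\pi(E^{\gamma_w})$. By Lemma~\ref{lem:ideal}(c) there is $\gamma$ such that $\{w\in\pi E:\gamma_w=\gamma\}$ is positive, and this set is contained in $\pi(E^\gamma)$.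
\end{proof}

For $F\in K_n$, $n\ge1$, with $v_1=\min F$, let $g(F)$ be the least $\gamma<\rho(v_1)$ such that $v\cap(\gamma,\rho(v_1)]=v_1\cap(\gamma,\rho(v_1)]$ for all $v\in F$. It exists: $\rho(v_1)>0$, each $v\in F\setminus\{v_1\}$ satisfies $v_1\lhd v$, and the largest of the finitely many witnesses works for all $v$.

\begin{lemma}\label{lem:trans}
If $s\lhd\min F$ and $\rho(s)>g(F)$, then $s\lhd v$ for all $v\in F$.
\end{lemma}

\begin{proof}
Let $v_1=\min F$ and $v\in F$. We have $g(F)<\rho(s)<\rho(v_1)\le\rho(v)$ and $\rho(s)\in v_1$, so $\rho(s)\in v_1\cap(g(F),\rho(v_1)]\subset v$. Let $\gamma'<\rho(s)$ witness $s\lhd v_1$ and put $\gamma''=\max(\gamma',g(F))<\rho(s)$. The interval $(\gamma'',\rho(s)]$ is contained in both $(g(F),\rho(v_1)]$ and $(\gamma',\rho(s)]$, so $v$, $v_1$ and $s$ have the same trace on it.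
\end{proof}

\section{The measure}\label{sec:measure}

Call an open set $O\subset K$ \emph{positive} if $O\cap K_n$ is positive for some $n\ge0$, and \emph{null} otherwise. Every open set containing $\emptyset$, such as $K$, is positive with $n=0$, and the empty open set is null.

\begin{lemma}\label{lem:VB}
$V_B$ is positive if $B\subset T$ is positive, and $V_A$ is null if $A\in\mathcal I$.
\end{lemma}

\begin{proof}
First, $\pi(V_B\cap K_1)=B$. Next, we show by induction that $V_A\cap K_n$ is null. For $n=0$ it is empty. For $n\ge1$ and $w\notin A$, the section $(V_A\cap K_n)_w$ is contained in the null set $V_A\cap K_{n-1}$, so $\pi(V_A\cap K_n)\subset A\in\mathcal I$.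
\end{proof}

So the following lemma extends Proposition~\ref{prop:level1} to all open sets.

\begin{lemma}\label{lem:key}
If $O_k$ $(k\in\omega)$ are positive open sets and $O'_j$ $(j\in\omega)$ are null open sets, then $\bigcap_kO_k\setminus\bigcup_jO'_j\ne\emptyset$.
\end{lemma}

\begin{proof}
We build $x$ from the bottom up, inserting at stage $k$ a finite set $F^k$ with a neighborhood $[F^k;G]\subset O_k$. There are three tasks: to stay outside the $O'_j$, to keep $x$ a clique, and to keep $x$ disjoint from $G$. Elements added after $F^k$ avoid $G$ if they are high enough. Elements added before $F^k$ are chosen when $G$ is not yet known; they are handled, like the failure of transitivity, by pressing down in advance.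

\emph{Step 1: reduction to finite sets.} Let $J^{j,n}=O'_j\cap K_n$, a null subset of $K_n$. If $x\in O'_j$, then $x\in[F;G]\subset O'_j$ for some finite $F,G$. Here $F\subset x$, so $F\in K$ and $F\cap G=\emptyset$; thus $F\in[F;G]$ and $F\in J^{j,|F|}$. It therefore suffices to find $x\in\bigcap_kO_k$ such that no finite subset of $x$ lies in any $J^{j,n}$.

\emph{Step 2: pressing down.} Choose $n_k$ with $O_k\cap K_{n_k}$ positive. For $F\in O_k\cap K_{n_k}$ choose a finite $G^k_F\subset T\setminus F$ with $[F;G^k_F]\subset O_k$. This is possible: if $F\in[F_1;G]\subset O_k$, then $F_1\subset F$ and $F\cap G=\emptyset$, so $[F;G]\subset[F_1;G]$. If $n_k=0$, then $\emptyset\in O_k$, and we let $\gamma_k=\max(\{0\}\cup\rho[G^k_\emptyset])$. If $n_k\ge1$, let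
\[
h_k(F)=\max\bigl(\{0\}\cup\{\rho(u):u\in G^k_F,\ \rho(u)<\rho(\min F)\}\bigr).
\]
Then $h_k(F)<\rho(\min F)$, because $0\notin S$. By Lemma~\ref{lem:press} applied to $\max(g,h_k)$, there are $\gamma_k<\omega_1$ and a positive set $E^k\subset O_k\cap K_{n_k}$ such that $g(F)\le\gamma_k$ and $h_k(F)\le\gamma_k$ for all $F\in E^k$. Put $B^k=\pi E^k$, a positive subset of $T$. Finally let $\gamma^*=\sup_k\gamma_k<\omega_1$.

\emph{Step 3: one-point extensions.} Call a finite $P\in K$ \emph{safe} if
\begin{itemize}
\item[(S1)] $\rho(s)>\gamma^*$ for all $s\in P$;
\item[(S2)] $B^k\cap T(P)$ is positive for every $k$ with $n_k\ge1$;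
\item[(S3)] $(J^{j,n})_R$ is null for all $j,n$ and all $R\subset P$ with $|R|\le n$.
\end{itemize}
For $|R|=n$, (S3) says that $R\notin J^{j,n}$; the smaller $R$ are included so that the condition can be preserved. The empty set is safe. We claim:
\begin{quote}
if $P$ is safe, $Y\subset T(P)$ is positive and $\zeta<\omega_1$, then there is $w\in Y$ with $\rho(w)>\zeta$ such that $P\cup\{w\}$ is safe.
\end{quote}
For every $w\in Y$ the set $P\cup\{w\}$ is in $K$ and $w$ is its highest element. Condition (S1) holds if $\rho(w)>\gamma^*$. Condition (S2) holds if $\rho(w)>\gamma(B^k\cap T(P))$ for all $k$ with $n_k\geq1$, by Lemma~\ref{lem:ideal}(d). In (S3) the new subsets are the sets $R\cup\{w\}$ with $R\subset P$ and $|R|<n$. By \eqref{eq:sec}, $(J^{j,n})_{R\cup\{w\}}=((J^{j,n})_R)_w$, which is null if $w\notin\pi((J^{j,n})_R)$. The latter set is in $\mathcal I$, because $(J^{j,n})_R$ is a null subset of $K_{n-|R|}$ and $n-|R|\ge1$. So $w$ has to avoid countably many sets in $\mathcal I$, and these do not cover $Y$.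

\emph{Step 4: the construction.} We define safe sets $\emptyset=P_0\subset P_1\subset\cdots$ and ordinals $0=\zeta_0\le\zeta_1\le\cdots<\omega_1$. If $n_k=0$, put $P_{k+1}=P_k$ and $\zeta_{k+1}=\zeta_k$. Let $n=n_k\ge1$ and $E=E^k$. We choose $v_1,\dots,v_n$ of increasing heights above $\zeta_k$ such that, with $R_i=\{v_1,\dots,v_i\}$, the set $P_k\cup R_i$ is safe, $v_1\in T(P_k)$, and $E_{R_i}$ is positive.

By (S2) the set $B^k\cap T(P_k)$ is positive, and the claim gives $v_1$ in it; $E_{v_1}$ is positive since $v_1\in\pi E$. Let $2\le i\le n$ and $Y=\pi(E_{R_{i-1}})$. This set is positive, since $E_{R_{i-1}}$ is a positive subset of $K_{n-i+1}$ and $n-i+1\ge1$. To apply the claim to $P_k\cup R_{i-1}$ we need $Y\subset T(P_k\cup R_{i-1})$. Let $w\in Y$. The positive set $(E_{R_{i-1}})_w$ has an element $F''$. Then $\{w\}\cup F''\in E_{R_{i-1}}$, so $w$ is higher than $v_1,\dots,v_{i-1}$ and $F=R_{i-1}\cup\{w\}\cup F''\in E$. Since $F\in K$, we get $v_l\lhd w$ for $l<i$. For $s\in P_k$ we have $s\lhd v_1=\min F$ and $\rho(s)>\gamma^*\ge\gamma_k\ge g(F)$, so $s\lhd w$ by Lemma~\ref{lem:trans}. The claim now gives $v_i\in Y$, and $E_{R_i}=(E_{R_{i-1}})_{v_i}$ is positive by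 \eqref{eq:sec}.

After $n$ steps $E_{R_n}\subset K_0$ is positive, which means that $F^k=R_n\in E^k$. Put $G^k=G^k_{F^k}$, $P_{k+1}=P_k\cup F^k$, and $\zeta_{k+1}=\max(\{\zeta_k\}\cup\rho[G^k])$.

\emph{Step 5: verification.} Let $x=\bigcup_kP_k$. Every finite subset of $x$ lies in some $P_k$, so $x\in K$, and by (S3) no finite subset of $x$ is in any $J^{j,n}$. Fix $k$. If $n_k=0$, then elements of $G^k_\emptyset$ have height at most $\gamma_k\le\gamma^*$, so $x\cap G^k_\emptyset=\emptyset$ by (S1), and $x\in[\emptyset;G^k_\emptyset]\subset O_k$. Let $n_k\ge1$. Then $F^k\subset x$. Suppose that $u\in x\cap G^k$; then $u\notin F^k$. If $u\in P_k$, then $u\lhd\min F^k$, so $\rho(u)<\rho(\min F^k)$ and $\rho(u)\le h_k(F^k)\le\gamma_k\le\gamma^*$, contrary to (S1). If $u\notin P_{k+1}$, then $\rho(u)>\zeta_{k+1}\ge\rho(u)$, which is absurd. So $x\in[F^k;G^k]\subset O_k$.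
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $K$ is closed in $2^T$; by Lemma~\ref{lem:ctble} it consists of countable sets and $|K|\le\mathfrak c$; by Proposition~\ref{prop:meta} it is hereditarily metalindel\"of. The measure is defined as in Example~\ref{ex:club}, with clubs replaced by the sets of Lemma~\ref{lem:key}.

Call $B\subset K$ \emph{large} if $B\supset\bigcap_kO_k\setminus\bigcup_jO'_j$ for some positive open sets $O_k$ and null open sets $O'_j$. Supersets of large sets are large, a countable intersection of large sets is large (merge the sequences), and large sets are nonempty by Lemma~\ref{lem:key}. Hence two disjoint sets are not both large. A positive open set $O$ is large (take $O_k=O$, $O'_j=\emptyset$), and the complement of a null open set $O$ is large (take $O_k=K$, $O'_j=O$).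

The family $\Sigma$ of all $B\subset K$ such that $B$ or $K\setminus B$ is large contains the open sets and is closed under complements. If $B_n\in\Sigma$, then either some $B_n$ is large, and so is $\bigcup_nB_n$, or all $K\setminus B_n$ are large, and so is $K\setminus\bigcup_nB_n$. Thus $\Sigma$ is a $\sigma$-algebra containing the Borel sets. For a Borel set $B$ let $\mu(B)=1$ if $B$ is large and $\mu(B)=0$ otherwise. Let $B_n$ be disjoint Borel sets. At most one of them is large. If one is, then $\mu(\bigcup_nB_n)=1$. If none is, then $K\setminus\bigcup_nB_n$ is large and $\mu(\bigcup_nB_n)=0$. So $\mu$ is a $\{0,1\}$-valued Borel probability, and an open set has measure $1$ exactly when it is positive.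

By Lemmas~\ref{lem:ideal} and~\ref{lem:VB}, the open set $K\setminus\{\emptyset\}=V_T$ has measure $1$, and $\mu(V_t)=0$ for each $t\in T$. A compact set $C\subset K\setminus\{\emptyset\}=\bigcup_{t\in T}V_t$ is covered by finitely many $V_t$, so $\mu(C)=0$. Thus $\mu$ is not Radon.
\end{proof}

\section{Martin's Axiom and the condition $(*)$}\label{sec:MA}

A partial order $\mathbb P$ is \emph{ccc} if among uncountably many conditions there are always two distinct ones with a common extension. A set $\mathcal D\subset\mathbb P$ is \emph{dense} if every condition has an extension in $\mathcal D$. A \emph{filter} is a set of conditions that contains every condition weaker than one of its members and in which any two members have a common extension in the filter. MA states that for every ccc order and every family of fewer than $\mathfrak c$ dense sets there is a filter that meets all of them. Let $\lambda$ be the coin-tossing measure on $2^\omega$, and for $\sigma\in2^{<\omega}$ let $C_\sigma$ be the cylinder of all extensions of $\sigma$, so that $\lambda(C_\sigma)=2^{-|\sigma|}$.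

\begin{lemma}[MA; Martin--Solovay]\label{lem:null}
If $Y\subset2^\omega$, $|Y|<\mathfrak c$ and $\varepsilon>0$, then there is an open $O\supset Y$ with $\lambda(O)\le\varepsilon$.
\end{lemma}

\begin{proof}
Let $\mathbb P$ be the set of open $U\subset2^\omega$ with $\lambda(U)<\varepsilon$, where the extensions of $U$ are the conditions containing $U$. Among uncountably many conditions, uncountably many satisfy $\lambda(U)<\varepsilon-\delta$ for one $\delta>0$. For each of these choose a clopen $C(U)\subset U$ with $\lambda(U\setminus C(U))<\delta$. There are countably many clopen sets, so $C(U)=C(U')$ for some $U\ne U'$. Then $\lambda(U\cup U')\le\lambda(U)+\lambda(U'\setminus C(U'))<\varepsilon$, and $U\cup U'$ is a common extension. So $\mathbb P$ is ccc. For $z\in2^\omega$ the set $\{U\in\mathbb P:z\in U\}$ is dense, since a small cylinder around $z$ can be added to any condition. Let $O$ be the union of a filter that meets these sets for all $z\in Y$. Then $O$ is open and contains $Y$. It is the union of countably many members of the filter, as $2^\omega$ has a countable base, and finitely many members lie in a common extension, of measure less than $\varepsilon$. So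 $\lambda(O)\le\varepsilon$.
\end{proof}

\begin{lemma}[MA]\label{lem:MA}
No cardinal $\le\mathfrak c$ is measurable.
\end{lemma}

\begin{proof}
Suppose otherwise. Let $\kappa\le\mathfrak c$ be the least measurable cardinal and $m$ a probability on $\mathcal P(\kappa)$ vanishing on singletons; $\kappa$ is uncountable. If $A\subset\kappa$ and $|A|<\kappa$, then $m(A)=0$, since otherwise the normalized restriction of $m$ to $A$ would make $|A|$ measurable. We map $(\kappa,m)$ to $(2^\omega,\lambda)$ and use Lemma~\ref{lem:null} to make the well-order of $\kappa$ violate Fubini's theorem.

An \emph{atom} of a measure is a set $A$ of positive measure each of whose measurable subsets has measure $0$ or the measure of $A$. The measure $m$ has no atoms. Indeed, let $e:\kappa\to2^\omega$ be injective and let $A$ be an atom. For each $n$ there is $i_n\in\{0,1\}$ with $m\{\alpha\in A:e(\alpha)(n)=i_n\}=m(A)$. The intersection of these sets has measure $m(A)>0$ and at most one point, a contradiction. By Sierpi\'nski's theorem, for a finite atomless measure each set $A$ has subsets of every measure in $[0,m(A)]$. Halving repeatedly, we get $A_\sigma\subset\kappa$ $(\sigma\in2^{<\omega})$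 with $A_\emptyset=\kappa$, $A_\sigma=A_{\sigma0}\sqcup A_{\sigma1}$ and $m(A_\sigma)=2^{-|\sigma|}$. Let $\varphi(\xi)\in2^\omega$ be the branch $\{\sigma:\xi\in A_\sigma\}$. Then $\varphi^{-1}(C_\sigma)=A_\sigma$. So the Borel probabilities $C\mapsto m(\varphi^{-1}(C))$ and $\lambda$ agree on cylinders, hence on all Borel sets.

For $\xi<\kappa$ the set $\{\varphi(\eta):\eta\le\xi\}$ has cardinality less than $\kappa\le\mathfrak c$, so by Lemma~\ref{lem:null} it lies in an open set $O_\xi$ with $\lambda(O_\xi)\le\frac12$. The set
\[
Q=\{(\xi,\eta)\in\kappa\times\kappa:\varphi(\eta)\in O_\xi\}=\bigcup_{\sigma\in2^{<\omega}}\{\xi:C_\sigma\subset O_\xi\}\times A_\sigma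
\]
is a countable union of rectangles, so it belongs to $\mathcal P(\kappa)\otimes\mathcal P(\kappa)$. For fixed $\xi$ its section $\varphi^{-1}(O_\xi)$ has measure $\lambda(O_\xi)\le\frac12$, so $(m\times m)(Q)\le\frac12$ by Fubini's theorem. For fixed $\eta$ its section contains $\{\xi:\xi\ge\eta\}=\kappa\setminus\eta$, which has measure $1$ as $|\eta|<\kappa$. So $(m\times m)(Q)=1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:star}]
Every discrete subset of $K$ has cardinality at most $|K|\le\mathfrak c$. If no cardinal $\le\mathfrak c$ is measurable, which holds under MA by Lemma~\ref{lem:MA}, then $K$ has $(*)$. The rest is Theorem~\ref{thm:main}.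
\end{proof}

\begin{remark}
If no cardinal $\le\mathfrak c$ is measurable, then $K$ is not hereditarily weakly $\theta$-refinable, by (A). Under $\mathrm{MA}+\neg\mathrm{CH}$ the space $K$ is not locally CCC, by (B); so the local CCC hypothesis in (B) cannot be dropped.
\end{remark}

\section{An atomless example and a decomposition}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
Viewing points of $2^\omega$ as subsets of $\omega$, the map $(x,z)\mapsto x\sqcup z$ is a homeomorphism of $K\times2^\omega$ onto a closed subspace of $2^{T\sqcup\omega}$ that consists of countable sets. So $K\times2^\omega$ is Corson compact, it is hereditarily metalindel\"of by Proposition~\ref{prop:meta}, and its cardinality is at most $\mathfrak c\cdot\mathfrak c=\mathfrak c$.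

An open set $U\subset K\times2^\omega$ equals $\bigcup_\sigma O_\sigma\times C_\sigma$, where $O_\sigma$ is the union of all open $O\subset K$ with $O\times C_\sigma\subset U$. This is a countable union of Borel rectangles, so the product measure $\mu\times\lambda$ is defined on all Borel subsets of $K\times2^\omega$. If $A$ were an atom, then for each $n$ one of the $2^n$ sets $A\cap(K\times C_\sigma)$ with $|\sigma|=n$ would have positive measure, hence the measure of $A$. So $A$ would have measure at most $2^{-n}$ for all $n$, which is impossible. Finally, $(K\setminus\{\emptyset\})\times2^\omega$ has measure $1$, while each of its compact subsets lies in $C\times2^\omega$, where its projection $C\subset K\setminus\{\emptyset\}$ is compact and so $\mu(C)=0$.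
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
The idea is to compare $\mu$ with the Radon measure that has the same integrals of continuous functions, and to apply (B) to its support.

\emph{The set $Z$.} By the Riesz representation theorem there is a Radon measure $\nu$ on $L$ with $\int f\,d\nu=\int f\,d\mu$ for all $f\in C(L)$. We have $\mu(C)\le\nu(C)$ for compact $C$. To see this, given $\varepsilon>0$ take a compact $C'\subset L\setminus C$ with $\nu(L\setminus C')\le\nu(C)+\varepsilon$, and a continuous $f:L\to[0,1]$ that is $1$ on $C$ and $0$ on $C'$; then $\mu(C)\le\int f\,d\mu=\int f\,d\nu\le\nu(C)+\varepsilon$. Let $Z$ be the support of $\nu$, the complement of the union of all $\nu$-null open sets. A compact $C\subset L\setminus Z$ is covered by finitely many $\nu$-null open sets, so $\mu(C)\le\nu(C)=0$. Since $\nu$ is Radon, also $\nu(L\setminus Z)=0$.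

\emph{$Z$ is hereditarily Lindel\"of.} If $U\subset L$ is open and meets $Z$, then $\nu(U\cap Z)=\nu(U)>0$. As $\nu$ is finite, $Z$ is CCC. It is also compact and hereditarily metalindel\"of, so it is hereditarily paracompact by (B); this is the only use of $\mathrm{MA}+\neg\mathrm{CH}$. Let $U$ be an open subspace of $Z$; it is CCC and paracompact. In a paracompact space every open cover has an open refinement that is a countable union of discrete families, and the members of a discrete family are disjoint. By CCC such a refinement is countable, so $U$ is Lindel\"of. For an arbitrary $Y\subset Z$, an open cover of $Y$ consists of traces of open subsets of $Z$; their union is Lindel\"of, so countably many of them cover $Y$.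

\emph{$Z$ is a Radon space.} Let $m$ be a finite Borel measure on $Z$, and let $\Sigma$ be the family of Borel sets $B\subset Z$ such that for every $\varepsilon>0$ there are a closed $F$ and an open $G$ in $Z$ with $F\subset B\subset G$ and $m(G\setminus F)<\varepsilon$. It is closed under complements, by exchanging the roles of $F$ and $G$. It is closed under countable unions: if $F_n\subset B_n\subset G_n$ with $m(G_n\setminus F_n)<\varepsilon2^{-n-2}$, take $G=\bigcup_nG_n$ and $F=\bigcup_{n\le k}F_n$, where $k$ is so large that $m(\bigcup_nF_n\setminus F)<\varepsilon/2$. An open $U\subset Z$ is, by regularity, a union of open sets whose closures lie in $U$, and countably many of them suffice. So $U$ is an increasing union of countably many closed sets, and $U\in\Sigma$. Hence $\Sigma$ contains all Borel sets. Closed subsets of $Z$ are compact, so $m$ is Radon. Taking for $m$ the restriction of $\mu$ to $Z$, we see that for each Borel $B\subset L$ the number $\mu(B\cap Z)$ is the supremum of $\mu(C)$ over compact $C\subset B\cap Z$. So $\mu(\,\cdot\cap Z)$ is Radon.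

\emph{The equivalence.} Suppose that no nonzero finite Borel measure on an open set vanishes on all compact subsets of that set. For a finite Borel measure $\mu$ on $L$, the restriction of $\mu$ to the open set $L\setminus Z$ vanishes on compact sets, so it is zero, and $\mu=\mu(\,\cdot\cap Z)$ is Radon. Conversely, let $\tau$ be a nonzero finite Borel measure on an open $U\subset L$ that vanishes on all compact subsets of $U$. Then $B\mapsto\tau(B\cap U)$ is a finite Borel measure on $L$ that gives $U$ positive measure and its compact subsets measure $0$. So $L$ is not Radon.
\end{proof}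

\begin{remark}
For the measure $\mu$ of Theorem~\ref{thm:main} the decomposition is extreme. For $f\in C(K)$ and $\varepsilon>0$ the open set $\{x:|f(x)-f(\emptyset)|<\varepsilon\}$ contains $\emptyset$, so it has measure $1$, and $\int f\,d\mu=f(\emptyset)$. Thus $\nu$ is the point mass at $\emptyset$, $Z=\{\emptyset\}$, and $\mu(Z)=0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CR}
\emph{Corson Compacts and Radon Spaces},
\texttt{https://mathfiles.kfupm.edu.sa/\allowbreak data/\allowbreak files/\allowbreak mathonly/\allowbreak TechnicalReportsData/\allowbreak 067.pdf}

\end{thebibliography}
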